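\title{A Hamel base homeomorphic to its complement}

\begin{abstract}
We show in ZFC that some basis $H$ of $\mathbb{R}$ over $\mathbb{Q}$ is homeomorphic to $\mathbb{R}\setminus H$. The homeomorphism is the restriction of an entire function $h$ that is as close as we like to $x\mapsto x+1$ in $C^r(\mathbb{R})$, and the same $h$ serves for $2^{\mathfrak{c}}$ pairwise non-homeomorphic bases. We first choose $h$ by a Baire category argument so that finite families of its orbits satisfy few rational linear relations, and then select every second point of every orbit by transfinite recursion. We also show that no such base has the Baire property and that no affine map exchanges a Hamel base with its complement.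
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{Hamel base} is a basis of $\mathbb{R}$ as a vector space over $\mathbb{Q}$: a set $H\subseteq\mathbb{R}$ such that every real number is a finite rational linear combination of elements of $H$ in exactly one way. Subsets of $\mathbb{R}$ carry the subspace topology. We answer the following question, which comes from \cite{injective}.

\begin{quote}
\emph{Is there a Hamel base $H$ that is homeomorphic to $\mathbb{R}\setminus H$?}
\end{quote}

One would guess that there is not, because a base looks small next to its complement. The sets $qH$ with $q\in\mathbb{Q}\setminus\{0\}$ are pairwise disjoint by the uniqueness of expansions, so $\mathbb{R}\setminus H$ contains infinitely many disjoint copies of $H$. The first base that comes to hand fails outright. Writing each ternary digit of $t\in[0,1]$ as a sum of two digits from $\{0,1\}$ gives $t=(c+c')/2$ with $c,c'$ in the Cantor set. So the Cantor set spans $\mathbb{R}$ and contains a Hamel base; this base contains no interval, its complement does, and the two are not homeomorphic.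

On the other hand, if we forget the algebra, the line splits easily into two homeomorphic pieces: $x\mapsto x+1$ maps $\bigcup_{m\in\mathbb{Z}}[2m,2m+1)$ onto its complement. The answer to the question is yes, and the homeomorphism is a small perturbation of this translation. Write $\mathfrak{c}=|\mathbb{R}|$.

\begin{theorem}\label{thm:main}
For every $\varepsilon\in(0,\frac12]$ and every integer $r\ge1$ there are an entire function $h$, real on $\mathbb{R}$, with
\[
\Bigl|\frac{d^k}{dx^k}\bigl(h(x)-x-1\bigr)\Bigr|\le\varepsilon\qquad(x\in\mathbb{R},\ 0\le k\le r),
\]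
and a Hamel base $H$ such that $h(H)=\mathbb{R}\setminus H$. The restriction $h|_{\mathbb{R}}$ is an increasing real-analytic diffeomorphism of $\mathbb{R}$, so $h|_H$ is a homeomorphism of $H$ onto $\mathbb{R}\setminus H$.
\end{theorem}

\begin{theorem}\label{thm:many}
For the function $h$ constructed in the proof of Theorem~\ref{thm:main} there are $2^{\mathfrak{c}}$ pairwise non-homeomorphic Hamel bases $H$ with $h(H)=\mathbb{R}\setminus H$.
\end{theorem}

The negative guess is correct for well-behaved sets and for the simplest maps.

\begin{theorem}\label{thm:limits}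
Let $H$ be a Hamel base homeomorphic to $\mathbb{R}\setminus H$.
\begin{itemize}
\item[(i)] Both $H$ and $\mathbb{R}\setminus H$ are non-meager in every nonempty open interval. Hence $H$ does not have the Baire property, and it is neither analytic nor coanalytic.
\item[(ii)] If $k$ is a homeomorphism of $\mathbb{R}$ with $k(H)=\mathbb{R}\setminus H$, then $k$ is increasing, has no fixed points, and is not affine.
\end{itemize}
\end{theorem}

Thus the map in Theorem~\ref{thm:main} can be arbitrarily $C^r$-close to $x\mapsto x+1$, but it cannot be affine.

We prove Theorem~\ref{thm:limits} first, in Section~\ref{sec:limits}, since it shows where to look. Section~\ref{sec:idea} turns the problem into a count of linear relations on orbits and works out the smallest cases. Sections \ref{sec:P} and~\ref{sec:h} construct an auxiliary set $P$ and the function $h$; Sections \ref{sec:good} and~\ref{sec:recursion} construct $H$. The proofs are in ZFC. Unless we say otherwise, \emph{span}, \emph{independent} and \emph{dimension} refer to the field $\mathbb{Q}$, and the \emph{rank} of a set of reals is the dimension of its span.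

\section{Restrictions on a solution}\label{sec:limits}

A subset of $\mathbb{R}$ is \emph{meager} if it is covered by countably many closed sets with empty interior. For an open set $W$, a set $A$ is \emph{comeager in $W$} if $W\setminus A$ is meager and \emph{non-meager in $W$} if $A\cap W$ is not meager. A set $A$ has the \emph{Baire property} if the symmetric difference $A\mathbin{\triangle}U$ is meager for some open $U$. A set is \emph{analytic} if it is empty or a continuous image of $\mathbb{N}^{\mathbb{N}}$, and \emph{coanalytic} if its complement is analytic. We use three standard facts.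
\begin{itemize}
\item \emph{Baire category theorem.} In a completely metrizable space, the intersection of countably many dense open sets is dense. In particular, no nonempty open subset of $\mathbb{R}$ is meager.
\item \emph{Alexandrov's theorem.} A subset of $\mathbb{R}$ is completely metrizable if and only if it is a $G_\delta$ set, that is, a countable intersection of open sets.
\item \emph{Lusin--Sierpi\'nski theorem.} Analytic and coanalytic sets have the Baire property.
\end{itemize}

\begin{lemma}\label{lem:comeager}
A Hamel base $H$ is not comeager in any nonempty open interval $I$.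
\end{lemma}

\begin{proof}
Suppose that it is. Fix $t\in H$, so $t\ne0$, and a rational $q\ne0$ with $|qt|$ smaller than the length of $I$. Then $I'=I\cap(I-qt)$ is a nonempty open interval, and both $H$ and $H-qt$ are comeager in $I'$. Their intersection is comeager in $I'$, hence infinite. Pick a point $a\notin\{t,\,t-qt\}$ in it and put $b=a+qt$. Then $a,b,t$ are three distinct elements of $H$ with $b-a-qt=0$, which contradicts independence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(i) By Lemma~\ref{lem:comeager}, $\mathbb{R}\setminus H$ is non-meager in every nonempty open interval. To say the same of $H$ we use a homeomorphism $f:\mathbb{R}\setminus H\to H$. Meagerness depends on the position of a set in $\mathbb{R}$, which $f$ need not respect, so we transport two intrinsic properties instead: connectedness and complete metrizability.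

First, $H$ is dense in $\mathbb{R}$. Otherwise $\mathbb{R}\setminus H$ contains a nondegenerate interval, whose image under $f$ is a connected subset of $H$ with more than one point, that is, an interval. This contradicts Lemma~\ref{lem:comeager}.

Now suppose that $H\cap I$ is meager for a nonempty open interval $I$, say $H\cap I\subseteq\bigcup_jF_j$ with $F_j$ closed with empty interior. Then $G=I\setminus\bigcup_jF_j$ is a $G_\delta$ set contained in $I\setminus H$, and it is dense in $I$ by the Baire category theorem. The set $I\setminus H$ is nonempty and open in $\mathbb{R}\setminus H$, so $f(I\setminus H)=W\cap H$ for a nonempty open set $W\subseteq\mathbb{R}$. The image $f(G)$ is dense in $W\cap H$, which is dense in $W$ because $H$ is dense. By Alexandrov's theorem $G$ is completely metrizable, hence so is $f(G)$, hence $f(G)=\bigcap_jU_j$ with $U_j$ open. Each closed set $\overline{W}\setminus U_j$ has empty interior, because an open interval inside $\overline{W}$ meets $W$ and therefore meets $f(G)\subseteq U_j$. These sets cover $W\setminus f(G)$. So $H\supseteq f(G)$ is comeager in $W$, and in any open interval inside $W$,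 against Lemma~\ref{lem:comeager}.

If $H\mathbin{\triangle}U$ were meager with $U$ open, then $H$ would be meager (if $U=\emptyset$) or comeager in an interval inside $U$ (if $U\ne\emptyset$). Both are excluded, so $H$ lacks the Baire property, and the Lusin--Sierpi\'nski theorem gives the last claim.

(ii) For every $x$, exactly one of $x$ and $k(x)$ lies in $H$, so $k(x)\ne x$. A homeomorphism of $\mathbb{R}$ is monotone, and a decreasing one has a fixed point, because $k(x)-x$ then takes both signs. So $k$ is increasing. An affine map $x\mapsto ax+b$ with $a\ne1$ fixes $b/(1-a)$, so an affine $k$ is a translation by some $b\ne0$. Then $H+b=\mathbb{R}\setminus H$ and $(\mathbb{R}\setminus H)+b=H$, so $H+2b=H$. For $t\in H$ the distinct elements $t,\ t+2b,\ t+4b$ of $H$ satisfy $t-2(t+2b)+(t+4b)=0$, a contradiction.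
\end{proof}

\section{Orbits, halves and relations}\label{sec:idea}

We look for a homeomorphism $h$ of the whole line with $h(H)=\mathbb{R}\setminus H$. By Theorem~\ref{thm:limits}(ii) it is increasing without fixed points, and since $h^{-1}$ also exchanges $H$ and its complement, we may assume that $h(x)>x$ for all $x$.

For such an $h$, the map $m\mapsto h^m(x)$ is strictly increasing on $\mathbb{Z}$, so the \emph{orbit} $O(x)=\{h^m(x):m\in\mathbb{Z}\}$ is countably infinite. It is the disjoint union of two \emph{halves}, $\{h^{2m}(x):m\in\mathbb{Z}\}$ and $\{h^{2m+1}(x):m\in\mathbb{Z}\}$, which $h$ interchanges. The equation $h(H)=\mathbb{R}\setminus H$ says that exactly one of $x,h(x)$ lies in $H$ for every $x$, that is, $H$ meets every orbit in exactly one of its halves. So the task is: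
\begin{quote}
\emph{choose one half of every orbit so that the union is independent and spans $\mathbb{R}$.}
\end{quote}
For a translation every half is an arithmetic progression, which is dependent. We need an $h$ whose orbits satisfy few relations, and first a way to count relations.

\subsection*{The defect of a set}
For $A\subseteq\mathbb{R}$ let $\mathbb{Q}^{(A)}$ be the space of finitely supported functions $a:\mathbb{R}\to\mathbb{Q}$, $s\mapsto a_s$, that vanish outside $A$, and put $\operatorname{ev}(a)=\sum_sa_ss$. For a $\mathbb{Q}$-subspace $V\subseteq\mathbb{R}$ let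
\[
R_V(A)=\{a\in\mathbb{Q}^{(A)}:\operatorname{ev}(a)\in V\},\qquad d_V(A)=\dim R_V(A)\in\{0,1,2,\dots,\infty\}.
\]
The elements of $R_V(A)$ are the \emph{relations} of $A$ modulo $V$, and $d_V(A)$ is the \emph{defect} of $A$ over $V$. We write $d_0$ for $V=\{0\}$. In the construction $V$ is the span of the part of $H$ already chosen. The defect is monotone in $A$ and in $V$; a set $A$ is independent if and only if $d_0(A)=0$; and $d_0(A)=|A|-\operatorname{rank}A$ for finite $A$, by the rank--nullity theorem for $\operatorname{ev}$.

\begin{lemma}\label{lem:defect}
Let $V$ be a $\mathbb{Q}$-subspace of $\mathbb{R}$, let $A,B,C\subseteq\mathbb{R}$ and $x\in\mathbb{R}$.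
\begin{itemize}
\item[(D1)] $d_V(A)+d_V(B)\le d_V(A\cup B)+d_V(A\cap B)$.
\item[(D2)] If $A\cap C=\emptyset$, then $d_V(A\cup C)=d_V(C)+d_{V+\operatorname{span}C}(A)$. In particular, if $C$ is independent, then $A\cup C$ is independent if and only if $d_{\operatorname{span}C}(A)=0$.
\item[(D3)] $d_{V+\mathbb{Q}x}(A)\le d_V(A)+1$, with equality if $x\notin V$ and $x\in V+\operatorname{span}A$.
\end{itemize}
\end{lemma}

\begin{proof}
(D1) We have $R_V(A)\cap R_V(B)=R_V(A\cap B)$ and $R_V(A)+R_V(B)\subseteq R_V(A\cup B)$. Apply $\dim R+\dim R'=\dim(R+R')+\dim(R\cap R')$.

(D2) Restriction to $A$ maps $R_V(A\cup C)$ into $R_{V+\operatorname{span}C}(A)$ with kernel $R_V(C)$. It is onto: if $a\in\mathbb{Q}^{(A)}$ and $\operatorname{ev}(a)=v+\operatorname{ev}(c)$ with $v\in V$, $c\in\mathbb{Q}^{(C)}$, then $a-c\in R_V(A\cup C)$ restricts to $a$. For the last claim take $V=\{0\}$.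

(D3) The map $\operatorname{ev}$ induces a linear map $R_{V+\mathbb{Q}x}(A)\to(V+\mathbb{Q}x)/V$ with kernel $R_V(A)$, and the target has dimension at most $1$. If $x\notin V$ and $x=v+\operatorname{ev}(a)$ with $v\in V$, $a\in\mathbb{Q}^{(A)}$, then the target has dimension $1$ and $a$ has nonzero image.
\end{proof}

For a set $J$ of orbits we write $d_V(J)$ for $d_V(\bigcup J)$.

\subsection*{One relation per orbit}
We cannot make all orbits independent. The orbit of $0$ contains $0$. If $h(x)-x$ is bounded and $c\ne1$ is rational, then $h(x)-cx=(h(x)-x)+(1-c)x$ takes both signs, so $h(x)=cx$ for some $x$, and $O(x)$ is dependent. A family of $q$ orbits depends on $q$ real parameters, and a relation is one equation on them. The best one can hope for is that $q$ orbits satisfy at most $q$ independent relations: $d_0(J)\le|J|$ for all finite $J$.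

For a single orbit this is enough. Let $O$ have halves $E,F$ and let $d_0(O)\le1$. By (D1), $d_0(E)+d_0(F)\le d_0(O)+d_0(\emptyset)\le1$, so one of the halves is independent. We cannot prescribe which: in $O(0)$ the half that contains $0$ is dependent, and the other half is forced.

\subsection*{Orbits with no relation}
Independence is only half of the task. If we decide all orbits and the result does not span $\mathbb{R}$, there is no repair, since no point can be added. So every real $x$ must be brought into the span on the way. Consider the first step, when nothing has been chosen and $x\ne0$ is given. Write $x=p+y$ with $p,y$ in different orbits and take the halves $Z\ni p$ and $Y\ni y$. These halves are prescribed, so the argument above does not apply. But $x\in\operatorname{span}(Z\cup Y)$, and (D3) gives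
\[
d_0(Z\cup Y)=d_{\mathbb{Q}x}(Z\cup Y)-1\le d_{\mathbb{Q}x}(\{O(p),O(y)\})-1 .
\]
Suppose that the bound of one relation per orbit holds even modulo $\mathbb{Q}x$. Then the right side is at most $2-1=1$, which is one too many. If, however, $O(p)$ is allowed no relation at all, the right side is at most $(0+1)-1=0$: the only relation allowed is $p+y\in\mathbb{Q}x$, which we created ourselves, and $Z\cup Y$ is independent.

So we want a supply of orbits that are allowed no relation. We mark them by the points of a set $P$ and aim at
\begin{equation}\label{eq:aim}
d_0(J)\le\text{the number of orbits in $J$ that miss $P$}\qquad(J\text{ finite}).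
\end{equation}
This is plausible if $P$ is so thin that the condition $p\in P$ uses up the parameter of the orbit, as an equation would. At the same time $P$ must have $\mathfrak{c}$ points, because the recursion has $\mathfrak{c}$ steps and each needs a fresh $p$. Sections \ref{sec:P} and~\ref{sec:h} achieve \eqref{eq:aim}. Section~\ref{sec:good} shows that the bound survives when we pass to relations modulo the span of the halves already chosen, and that it can be restored modulo $\mathbb{Q}x$.

\section{A thin independent set of size continuum}\label{sec:P}

The set $P$ has to be independent, since \eqref{eq:aim} allows no relation among orbits that meet $P$. Lacunary decimal expansions make it thin, and expansions with almost disjoint supports make it independent.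

\begin{lemma}\label{lem:P}
There are a compact set $P\subseteq\mathbb{R}$ and numbers $e_k\in(0,1]$, $k\ge0$, such that
\begin{itemize}
\item[(P1)] $|P|=\mathfrak{c}$;
\item[(P2)] $P$ is independent;
\item[(P3)] for each $k$ the set $P$ is covered by $2^k$ intervals of length $e_k$, and $2^{kp}e_k\to0$ as $k\to\infty$ for every integer $p\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
For $s=(s_1,s_2,\dots)\in\{0,1\}^{\mathbb{N}}$ and $k\ge0$ let $c_k(s)\in[2^k,2^{k+1})$ be the integer with binary expansion $1s_1\dots s_k$. Put
\[
N_s=\{c_k(s):k\ge0\},\qquad x_s=\sum_{m\in N_s}10^{-m!},\qquad P=\{x_s:s\in\{0,1\}^{\mathbb{N}}\}.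
\]
If $s,s'$ first differ at coordinate $j$, then $c_k(s)\ne c_k(s')$ for $k\ge j$, while $c_k(s)\ne c_{k'}(s')$ for $k\ne k'$. So $N_s\cap N_{s'}$ is finite. For $m\ge1$ the exponents $j!$ with $j\ge m$ are distinct integers not less than $m!$, so
\begin{equation}\label{eq:tail}
\sum_{j\ge m}10^{-j!}\le\tfrac{10}{9}\,10^{-m!}\le2\cdot10^{-m!}.
\end{equation}

Let $s^1,\dots,s^l$ be distinct sequences and $a_1,\dots,a_l$ integers with $a_1\ne0$. We show that $\sum_ia_ix_{s^i}\ne0$. Let $a=\sum_i|a_i|$ and write $\sum_ia_ix_{s^i}=\sum_{j\ge1}b_j10^{-j!}$, where $b_j$ is the sum of the $a_i$ with $j\in N_{s^i}$, so that $|b_j|\le a$. There are arbitrarily large $m\in N_{s^1}$ that lie in no other $N_{s^i}$, and for them $b_m=a_1$. Multiply by $10^{(m-1)!}$. The terms with $j<m$ give an integer, and the rest is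
\[
\theta=10^{(m-1)!}\bigl(a_110^{-m!}+\rho\bigr),\qquad|\rho|\le2a\,10^{-(m+1)!},
\]
by \eqref{eq:tail}. For large $m$ we have $|\rho|<10^{-m!}\le|a_1|10^{-m!}$, so $\theta\ne0$, and $|\theta|\le2a\,10^{(m-1)!-m!}<1$. An integer plus such a $\theta$ is not $0$. After clearing denominators this gives (P2), and the case $x_s-x_{s'}\ne0$ shows that $s\mapsto x_s$ is injective, which gives (P1).

Let $e_k=2\cdot10^{-(2^{k+1})!}$. The coordinates $s_1,\dots,s_k$ determine the terms of $x_s$ with $m<2^{k+1}$, and the other terms add up to a number in $[0,e_k]$ by \eqref{eq:tail}. So $P$ is covered by $2^k$ intervals of length $e_k$, and $2^{kp}e_k\le2\cdot10^{\,kp-2^{k+1}}\to0$. The same estimate shows that $|x_s-x_{s'}|\le e_k$ when $s,s'$ agree in the first $k$ coordinates. Thus $P$ is a continuous image of the compact space $\{0,1\}^{\mathbb{N}}$.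
\end{proof}

\section{A generic perturbation of the translation}\label{sec:h}

Fix $\varepsilon\in(0,\frac12]$, $r\ge1$, and $P$ as in Lemma~\ref{lem:P}. The space of entire functions with the topology of uniform convergence on compact subsets of $\mathbb{C}$ is completely metrizable, and by Cauchy's integral formula convergence in it implies the same convergence of all derivatives. Let $\mathcal{U}$ be the set of entire $u$, real on $\mathbb{R}$, with $|u^{(k)}(x)|\le\varepsilon$ for $x\in\mathbb{R}$ and $0\le k\le r$. It is closed, hence completely metrizable, and it contains $0$. For $u\in\mathcal{U}$ put $h_u(z)=z+1+u(z)$. On $\mathbb{R}$ we have $h_u'\ge\frac12$ and $x+\frac12\le h_u(x)\le x+\frac32$. So $h_u$ is an increasing bijection of $\mathbb{R}$ with $h_u(x)>x$, and its inverse is real-analytic by the inverse function theorem. This is the only use of the bounds $\varepsilon\le\frac12$ and $r\ge1$.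

The iterates of $h_u$ depend on $u$ in a nonlinear way, so we do not attack \eqref{eq:aim} directly. The following condition applies $h$ only once, so that $u$ enters linearly. It still controls orbits, because a block $S$ of consecutive points of an orbit satisfies $|S\cup h(S)|=|S|+1$.

\begin{proposition}\label{prop:G}
There is $u\in\mathcal{U}$ such that $h=h_u$ satisfies
\begin{equation}\label{eq:G}
\operatorname{rank}(X\cup h(X))\ge|X|+|X\cap P|\qquad\text{for all finite }X\subseteq\mathbb{R}.\tag{G}
\end{equation}
\end{proposition}

Take $X=\{x\}$ first. If $x\notin P$, then \eqref{eq:G} asks for rank at least $1$, which holds because $x\ne h(x)$; at $x=0$ the bound is attained. If $x\in P$, then $x\ne0$, and \eqref{eq:G} asks that $h(x)\ne cx$ for every rational $c$. Fix $c$ and a compact interval $I$, and perturb $h$ to $h+t\varphi$ with $\varphi(z)=e^{-z^2}$. The equation $h(x)+t\varphi(x)=cx$ means $t=F(x)$, where $F(x)=(cx-h(x))/\varphi(x)$. If $C$ is a Lipschitz constant of $F$ on $I$, the bad parameters $F(P\cap I)$ are covered by $2^k$ intervals of length $Ce_k$, and by (P3) they form a null set. The general case is the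 same count with $n$ points and $n$ parameters.

A real subspace $L\subseteq\mathbb{R}^N$ is \emph{rational} if it is spanned over $\mathbb{R}$ by vectors in $\mathbb{Q}^N$. There are countably many rational subspaces. Gaussian elimination takes place over $\mathbb{Q}$, so the real solutions of $m$ independent homogeneous equations with rational coefficients form a rational subspace of real dimension $N-m$. Applying this to the equations given by rational spanning vectors, we see that a proper rational subspace satisfies a nontrivial rational linear equation.

\begin{proof}[Proof of Proposition~\ref{prop:G}]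
\emph{Countably many conditions.} A \emph{datum} is a tuple $\sigma=(n,p,L,I_1,\dots,I_n)$, where $n\ge1$, $0\le p\le n$, $L\subseteq\mathbb{R}^{2n}$ is a rational subspace of real dimension $n+p-1$, and the $I_i$ are pairwise disjoint nondegenerate compact intervals with rational endpoints. There are countably many data. Let $Q=\prod_iI_i$ and let $K$ be the compact set of $x\in Q$ with $x_1,\dots,x_p\in P$. For $x\in\mathbb{R}^n$ and a function $g$ write $g[x]=(g(x_1),\dots,g(x_n))$, and put
\[
U_\sigma=\{u\in\mathcal{U}:(x,h_u[x])\notin L\text{ for all }x\in K\}.
\]
Every $u\in\bigcap_\sigma U_\sigma$ satisfies \eqref{eq:G}. Indeed, let \eqref{eq:G} fail for $X=\{x_1,\dots,x_n\}$. Then $n\ge1$, and we number $X$ so that $X\cap P=\{x_1,\dots,x_p\}$. The $2n$ coordinates of $(x,h_u[x])$ span a space of dimension at most $n+p-1$, so this vector satisfies $2n-(n+p-1)=n-p+1$ independent rational linear equations. Their solution space $L$ is rational of real dimension $n+p-1$. With disjoint rational intervals $I_i\ni x_i$ we get a datum $\sigma$ with $x\in K$ and $u\notin U_\sigma$. By the Baire category theorem it remains to show that each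 $U_\sigma$ is open and dense in $\mathcal{U}$.

\emph{$U_\sigma$ is open.} If $u\in U_\sigma$, the compact set $\{(x,h_u[x]):x\in K\}$ is empty or has positive distance from the closed set $L$. This persists when $u$ changes by a uniformly small amount on $\bigcup_iI_i$.

\emph{$U_\sigma$ is dense.} Let $u\in\mathcal{U}$ and let $\mathcal{N}$ be an open neighborhood of $u$ in $\mathcal{U}$. To make room below the bound $\varepsilon$, choose $\delta\in(0,1)$ with $u_1=(1-\delta)u\in\mathcal{N}$, and put $h_1=h_{u_1}$. We need $n$ directions that move the values at $n$ distinct points independently and have bounded derivatives on $\mathbb{R}$. Polynomials of degree less than $n$ do the first, and a Gaussian factor adds the second: let $\varphi_j(z)=z^{j-1}e^{-z^2}$ for $1\le j\le n$. Each derivative of $\varphi_j$ is a polynomial times $e^{-z^2}$, hence bounded on $\mathbb{R}$. Since $|u_1^{(k)}|\le(1-\delta)\varepsilon$ on $\mathbb{R}$ for $k\le r$, there is $\tau>0$ such that $u^t=u_1+\sum_jt_j\varphi_j$ lies in $\mathcal{U}$, and in $\mathcal{N}$, for all $t\in\mathbb{R}^n$ with $|t|\le\tau$. Let $B$ be the set of such $t$ with $u^t\notin U_\sigma$.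 We show that $B$ is Lebesgue null. Then $B$ is not the whole ball $|t|\le\tau$, and $\mathcal{N}$ meets $U_\sigma$.

The matrix $\Phi(x)=(\varphi_j(x_i))_{i,j}$ is the product of the diagonal matrix with entries $e^{-x_i^2}$ and the Vandermonde matrix $(x_i^{j-1})$. It is invertible when the $x_i$ are distinct, hence on a neighborhood of $Q$. If $t\in B$, there is $x\in K$ with $(x,y)\in L$, where $y=h_{u^t}[x]=h_1[x]+\Phi(x)t$. Then
\[
t=F(x,y):=\Phi(x)^{-1}\bigl(y-h_1[x]\bigr).
\]
Choose $M_0$ with $h_1[x]+\Phi(x)t\in[-M_0,M_0]^n$ for all $x\in Q$, $|t|\le\tau$, and let $W=\{(x,y)\in L:x\in K,\ y\in[-M_0,M_0]^n\}$. Then $B\subseteq F(W)$. The map $F$ is smooth near the compact convex set $Q\times[-M_0,M_0]^n\supseteq W$, so it is Lipschitz on that set by the mean value inequality.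

The point is that $L$ has dimension $n+p-1$, but on $W$ the first $p$ coordinates are confined to $P$; only $n-1$ dimensions remain, and they cannot fill the $n$-dimensional space of parameters. Let $\pi:L\to\mathbb{R}^p$ be the projection to $(x_1,\dots,x_p)$. If $\pi$ is not onto, then $\pi(L)$ is a proper rational subspace and satisfies a nontrivial rational equation. For $x\in K$ the numbers $x_1,\dots,x_p$ are distinct points of $P$, so by (P2) they satisfy no such equation. Hence $W=\emptyset$ and $B=\emptyset$.

If $\pi$ is onto, its kernel has real dimension $n-1$, and there is an $\mathbb{R}$-linear isomorphism $\lambda:\mathbb{R}^p\times\mathbb{R}^{n-1}\to L$ with $\pi\lambda(v,w)=v$. Since $W$ is bounded and $\pi(W)\subseteq P^p$, we have $W\subseteq\lambda(P^p\times[-M,M]^{n-1})$ for some $M$. By (P3), and since $[-M,M]$ is covered by at most $2M/e_k+1\le(2M+1)/e_k$ intervals of length $e_k$, the set $P^p\times[-M,M]^{n-1}$ is covered by at most $2^{kp}(2M+1)^{n-1}e_k^{-(n-1)}$ cubes $\Delta$ of side $e_k$. As $\lambda$ is linear and $F$ is Lipschitz on $W$, each set $F(\lambda(\Delta)\cap W)$ has diameter at most $Ce_k$ with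 $C$ independent of $k$, so it lies in a cube of side $2Ce_k$ in $\mathbb{R}^n$. The outer measure of $B$ is therefore at most
\[
2^{kp}(2M+1)^{n-1}e_k^{-(n-1)}(2Ce_k)^n=(2M+1)^{n-1}(2C)^n\,2^{kp}e_k,
\]
which tends to $0$ by (P3).
\end{proof}

From now on $h$ is a fixed function as in Proposition~\ref{prop:G}, and orbits are orbits of $h$. For $\Pi\subseteq P$ and a finite set $J$ of orbits let $w_\Pi(J)$, the \emph{allowance} of $J$, be the number of orbits in $J$ that miss $\Pi$. Shrinking $\Pi$ can only increase $w_\Pi$, and counting gives
\begin{equation}\label{eq:modular}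
w_\Pi(J)+w_\Pi(J')=w_\Pi(J\cup J')+w_\Pi(J\cap J').
\end{equation}

\begin{corollary}\label{cor:orbits}
Each orbit contains at most one point of $P$, and $d_0(J)\le w_P(J)$ for every finite set $J$ of orbits.
\end{corollary}

\begin{proof}
A \emph{segment} is a set $\{h^m(x):a\le m\le b\}$ with integers $a\le b$. Let $S$ be a union of segments, one in each of $q$ orbits. Passing from $S$ to $S\cup h(S)$ adds one point to each segment, so \eqref{eq:G} gives
\begin{equation}\label{eq:segments}
d_0(S)\le d_0(S\cup h(S))=|S|+q-\operatorname{rank}(S\cup h(S))\le q-|S\cap P|.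
\end{equation}
A segment containing two points of $P$ would have $d_0(S)\le1-2<0$, which proves the first claim. If $d_0(J)>w_P(J)$, take $w_P(J)+1$ independent elements of $R_0(\bigcup J)$, and let $S$ consist of one segment in each orbit of $J$, long enough that $S$ contains their supports and all points of $P$ in $\bigcup J$. Then $d_0(S)\ge w_P(J)+1=|J|-|S\cap P|+1$, against \eqref{eq:segments}.
\end{proof}

\section{Good pairs and their extensions}\label{sec:good}

A \emph{selector} is a set $T\subseteq\mathbb{R}$ such that, for every orbit $O$, the set $T\cap O$ is empty or a half of $O$. An orbit is \emph{decided} by $T$ if it meets $T$, and \emph{undecided} otherwise; $\mathcal{D}(T)$ is the set of decided orbits. If $T\subseteq T'$ are selectors, then $T'\cap O=T\cap O$ for all $O\in\mathcal{D}(T)$: decisions are never changed.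

\begin{definition}\label{def:good}
A pair $(T,\Pi)$ is \emph{good} if $T$ is an independent selector, $\Pi\subseteq P$, and, with $V=\operatorname{span}T$,
\begin{equation}\label{eq:good}
d_V(J)\le w_\Pi(J)\qquad\text{for every finite set $J$ of undecided orbits.}
\end{equation}
A good pair $(T',\Pi')$ \emph{extends} $(T,\Pi)$ if $T\subseteq T'$ and $\Pi'\subseteq\Pi$. The extension is \emph{finite} if $\mathcal{D}(T')\setminus\mathcal{D}(T)$ and $\Pi\setminus\Pi'$ are finite.
\end{definition}

By Corollary~\ref{cor:orbits} the pair $(\emptyset,P)$ is good. Condition \eqref{eq:good} must cover families of orbits and not only single ones: once an orbit is decided, a relation that links its chosen half to another orbit becomes, by (D2), a relation of that other orbit modulo the new span. Below, $V$ and $V'$ always denote the spans of $T$ and $T'$.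

\subsection*{Deciding an orbit}
This is the one-orbit computation of Section~\ref{sec:idea}, carried out in the presence of the orbits still to come.

\begin{lemma}\label{lem:decide}
Let $(T,\Pi)$ be good and let $O$ be undecided. Then $(T\cup E,\Pi)$ is good for some half $E$ of $O$. If $O\cap\Pi\ne\emptyset$, it is good for both halves.
\end{lemma}

\begin{proof}
Suppose that $(T\cup E,\Pi)$ is not good. We claim that there is a finite set $J$ of undecided orbits with $O\notin J$ and
\begin{equation}\label{eq:witness}
d_V\bigl(E\cup\textstyle\bigcup J\bigr)\ge w_\Pi(J)+1 .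
\end{equation}
If $T\cup E$ is dependent, then $d_V(E)\ge1$ by (D2), and $J=\emptyset$ works. Otherwise $d_V(E)=0$ and \eqref{eq:good} fails for $T\cup E$, so $d_{V+\operatorname{span}E}(J)\ge w_\Pi(J)+1$ for some such $J$; by (D2) the left side equals $d_V(E\cup\bigcup J)$.

If $O\cap\Pi\ne\emptyset$, then $d_V(E\cup\bigcup J)\le d_V(J\cup\{O\})\le w_\Pi(J\cup\{O\})=w_\Pi(J)$, which contradicts \eqref{eq:witness}. So in this case no half fails.

In general, suppose that both halves $E,F$ fail, with witnesses $J,J'$. Let $A=E\cup\bigcup J$ and $B=F\cup\bigcup J'$. Since $E\cap F=\emptyset$ and $O\notin J\cup J'$, we have $A\cap B=\bigcup(J\cap J')$ and $A\cup B=\bigcup(J\cup J'\cup\{O\})$. By (D1), \eqref{eq:witness}, \eqref{eq:good} for $J\cap J'$, and \eqref{eq:modular},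
\[
d_V(A\cup B)\ge\bigl(w_\Pi(J)+1\bigr)+\bigl(w_\Pi(J')+1\bigr)-w_\Pi(J\cap J')=w_\Pi(J\cup J')+2 .
\]
But \eqref{eq:good} for $J\cup J'\cup\{O\}$ gives $d_V(A\cup B)\le w_\Pi(J\cup J')+1$.
\end{proof}

\subsection*{Freeing a number}
The computation with $x=p+y$ in Section~\ref{sec:idea} assumed that the allowance is respected modulo $\mathbb{Q}x$ as well. Let $(T,\Pi)$ be good and $V_x=V+\mathbb{Q}x$. A finite set $J$ of undecided orbits is \emph{critical for $x$} if $d_{V_x}(J)>w_\Pi(J)$. By (D3) and \eqref{eq:good},
\begin{equation}\label{eq:plusone}
d_{V_x}(J)\le w_\Pi(J)+1\qquad\text{for every finite set $J$ of undecided orbits,}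
\end{equation}
so $J$ is critical exactly when equality holds. We call $x$ \emph{free} for $(T,\Pi)$ if $x\notin V$ and no set is critical for $x$.

\begin{example}\label{ex:critical}
Consider the pair $(\emptyset,P)$. If $x\in P$, then $\{O(x)\}$ has allowance $0$, while $d_{\mathbb{Q}x}(O(x))\ge1$; so it is critical. The cure is to raise the allowance by removing $x$ from $\Pi$, and this is why $\Pi$ is allowed to shrink. If $x=h^2(0)>0$ and $O=O(0)$, then $1\le d_0(O)\le w_P(\{O\})\le1$, so $O$ misses $P$, and $d_{\mathbb{Q}x}(O)=2$ by (D3). Again $\{O\}$ is critical, but there is no point to remove. The cure is to decide $O$. These are the two cases of the next proof.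
\end{example}

\begin{lemma}\label{lem:free}
Let $(T,\Pi)$ be good and $x\in\mathbb{R}$. There is a finite good extension $(T',\Pi')$ such that $x\in V'$ or $x$ is free for $(T',\Pi')$.
\end{lemma}

\begin{proof}
We may assume that $x\notin V$ and that critical sets exist. There may be infinitely many, and a finite extension can cure them all only because they have a common core. If $J,J'$ are critical, then (D1), \eqref{eq:plusone} for $J\cup J'$, and \eqref{eq:modular} give
\[
d_{V_x}(J\cap J')\ge\bigl(w_\Pi(J)+1\bigr)+\bigl(w_\Pi(J')+1\bigr)-\bigl(w_\Pi(J\cup J')+1\bigr)=w_\Pi(J\cap J')+1,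
\]
so $J\cap J'$ is critical. Let $J_0$ be a critical set with the fewest elements. For every critical $J$ the set $J\cap J_0$ is critical and no larger than $J_0$, so $J\supseteq J_0$. Also $J_0\ne\emptyset$, since $d_{V_x}(\emptyset)=0$.

\emph{Case 1: some orbit in $J_0$ contains a point $q\in\Pi$.} Let $T'=T$ and $\Pi'=\Pi\setminus\{q\}$. This pair is good because $w_{\Pi'}\ge w_\Pi$. Let $J$ be a finite set of undecided orbits. If $J$ is not critical for $(T,\Pi)$, then $d_{V_x}(J)\le w_\Pi(J)\le w_{\Pi'}(J)$. If it is, then $O(q)\in J_0\subseteq J$, and $O(q)$ misses $\Pi'$ because $q$ is its only point in $P$ (Corollary~\ref{cor:orbits}); so $w_{\Pi'}(J)=w_\Pi(J)+1=d_{V_x}(J)$. Hence $x$ is free for $(T',\Pi')$.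

\emph{Case 2: every orbit in $J_0$ misses $\Pi$.} Then $w_\Pi(J_0)=|J_0|$ and $d_{V_x}(J_0)=|J_0|+1$. Apply Lemma~\ref{lem:decide} to the orbits of $J_0$ one after another. This gives a good pair $(T',\Pi)$ with $T'=T\cup S$, where $S$ is a union of one half of each orbit in $J_0$. Suppose that $x\notin V'=V+\operatorname{span}S$; we show that $x$ is free. First, $d_{V_x}(S)=0$. Indeed, let $a\in\mathbb{Q}^{(S)}$ and $\operatorname{ev}(a)=v+cx$ with $v\in V$, $c\in\mathbb{Q}$. Then $c=0$ since $x\notin V'$, so $a\in R_V(S)$, and $R_V(S)=0$ by (D2) since $T\cup S$ is independent. Now let $J$ be a finite set of orbits undecided by $T'$, and put $A=S\cup\bigcup J$, $B=\bigcup J_0$. Then $A\cap B=S$ and $A\cup B=\bigcup(J\cup J_0)$. By (D2), $d_{V'+\mathbb{Q}x}(J)=d_{V_x}(A)-d_{V_x}(S)=d_{V_x}(A)$. By (D1) and \eqref{eq:plusone},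
\begin{align*}
d_{V_x}(A)&\le d_{V_x}(J\cup J_0)+d_{V_x}(S)-d_{V_x}(J_0)\\
&\le\bigl(w_\Pi(J)+|J_0|+1\bigr)+0-\bigl(|J_0|+1\bigr)=w_\Pi(J).
\end{align*}
So no set is critical for $x$ with respect to $(T',\Pi)$.
\end{proof}

\subsection*{Capturing a number}
Call a good pair \emph{small} if $|\mathcal{D}(T)|<\mathfrak{c}$ and $|\Pi|=\mathfrak{c}$. A finite extension of a small pair is small. Orbits are countable, so for a small pair the decided orbits contain at most $|\mathcal{D}(T)|+\aleph_0<\mathfrak{c}$ points.

\begin{lemma}\label{lem:capture}
Let $(T,\Pi)$ be a small good pair and $x\in\mathbb{R}$. There is a finite good extension $(T',\Pi')$ with $x\in V'$.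
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:free} we may assume that $x$ is free for $(T,\Pi)$. We choose $p\in\Pi$ such that, with $y=x-p$, the orbits $O(p)$ and $O(y)$ are undecided and distinct. Fewer than $\mathfrak{c}$ numbers $p$ have $p$ or $x-p$ in a decided orbit. The equality $O(p)=O(x-p)$ means $p+h^m(p)=x$ for some $m\in\mathbb{Z}$, and for each $m$ this has at most one solution because $p\mapsto p+h^m(p)$ is strictly increasing; here we use that $h$ is increasing. Since $|\Pi|=\mathfrak{c}$, a suitable $p$ exists.

Let $Z\ni p$ and $Y\ni y$ be the halves of $O(p)$ and $O(y)$ that contain these points, and put $T'=T\cup Z\cup Y$, $\Pi'=\Pi$. Then $T'$ is a selector and $x=p+y\in V'$. Let $J$ be a finite set of orbits undecided by $T'$, and $A=Z\cup Y\cup\bigcup J$. Since $x$ is free and $O(p)$ meets $\Pi$,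
\[
d_{V_x}(A)\le d_{V_x}\bigl(J\cup\{O(p),O(y)\}\bigr)\le w_\Pi\bigl(J\cup\{O(p),O(y)\}\bigr)\le w_\Pi(J)+1 .
\]
Since $x\notin V$ and $x\in\operatorname{span}A$, (D3) gives $d_V(A)=d_{V_x}(A)-1\le w_\Pi(J)$. For $J=\emptyset$ this reads $d_V(Z\cup Y)=0$, so $T'$ is independent by (D2). For general $J$, (D2) gives $d_{V'}(J)=d_V(A)-d_V(Z\cup Y)\le w_\Pi(J)$. So $(T',\Pi')$ is good.
\end{proof}

\subsection*{Limits of chains}

\begin{lemma}\label{lem:limit}
Let $\lambda$ be a limit ordinal and let $(T_\alpha,\Pi_\alpha)$, $\alpha<\lambda$, be good pairs, each extending the earlier ones. Then $(T,\Pi)=(\bigcup_\alpha T_\alpha,\bigcap_\alpha\Pi_\alpha)$ is good and extends all of them, and $\mathcal{D}(T)=\bigcup_\alpha\mathcal{D}(T_\alpha)$.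
\end{lemma}

\begin{proof}
An orbit meets $T$ if and only if it meets some $T_\alpha$, and then all later $T_\beta$ meet it in the same half. So $T$ is a selector with the stated $\mathcal{D}(T)$. Every finite subset of $T$ lies in one $T_\alpha$, so $T$ is independent, and $V=\bigcup_\alpha\operatorname{span}T_\alpha$ is an increasing union. Suppose that $d_V(J)>w_\Pi(J)$ for a finite set $J$ of orbits undecided by $T$. Take $w_\Pi(J)+1$ independent elements of $R_V(\bigcup J)$. Their values under $\operatorname{ev}$ lie in a single $\operatorname{span}T_\alpha$, so $d_{\operatorname{span}T_\alpha}(J)>w_\Pi(J)\ge w_{\Pi_\alpha}(J)$. As the orbits in $J$ are undecided by $T_\alpha$, this contradicts \eqref{eq:good} for $(T_\alpha,\Pi_\alpha)$.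
\end{proof}

\section{The recursion}\label{sec:recursion}

We identify $\mathfrak{c}$ with the least ordinal of that cardinality, so that $|\alpha|+\aleph_0<\mathfrak{c}$ for all $\alpha<\mathfrak{c}$. Nothing else about $\mathfrak{c}$ is needed; in particular, the continuum hypothesis is not used.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $h$ be as in Proposition~\ref{prop:G}. Its analytic properties were established at the start of Section~\ref{sec:h}. Enumerate $\mathbb{R}=\{x_\alpha:\alpha<\mathfrak{c}\}$. We construct good pairs $(T_\alpha,\Pi_\alpha)$, $\alpha\le\mathfrak{c}$, each extending the earlier ones, with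
\begin{equation}\label{eq:size}
|\mathcal{D}(T_\alpha)|\le|\alpha|+\aleph_0,\qquad|P\setminus\Pi_\alpha|\le|\alpha|+\aleph_0 .
\end{equation}
For $\alpha<\mathfrak{c}$ these bounds and (P1) make the pair small. Start with $(\emptyset,P)$. Given the pair at stage $\alpha<\mathfrak{c}$, let $(T_{\alpha+1},\Pi_{\alpha+1})$ be a finite good extension with $x_\alpha\in\operatorname{span}T_{\alpha+1}$, as in Lemma~\ref{lem:capture}; finiteness preserves \eqref{eq:size}. At a limit stage $\lambda$ take the pair of Lemma~\ref{lem:limit}. Both sets in \eqref{eq:size} are then unions of $|\lambda|$ sets of size at most $|\lambda|+\aleph_0$, so \eqref{eq:size} holds.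

Let $H=T_{\mathfrak{c}}$. It is independent and its span contains every $x_\alpha$, so it is a Hamel base. We never arranged that all orbits get decided, but this now follows. If $O$ were undecided by $H$, then \eqref{eq:good} with $V=\mathbb{R}$ would give $d_{\mathbb{R}}(O)\le1$, whereas $R_{\mathbb{R}}(O)=\mathbb{Q}^{(O)}$ is infinite-dimensional. So $H$ meets every orbit in exactly one half, and $h(H)=\mathbb{R}\setminus H$ because $h$ interchanges the halves.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
The orbits that meet $\Pi$ can be decided either way, and we use them to branch. Fix once and for all two choice functions: one assigns to each small good pair and each real $x$ an extension as in Lemma~\ref{lem:capture}; the other assigns to each small good pair $(T,\Pi)$ a point of $\Pi$ whose orbit is undecided, which exists because the decided orbits contain fewer than $\mathfrak{c}=|\Pi|$ points.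

Let $s:\mathfrak{c}\to\{0,1\}$. Run the recursion above with one more move at each successor step. From $(T_\alpha,\Pi_\alpha)$ and $x_\alpha$ the first function gives $(T'_\alpha,\Pi'_\alpha)$, and from this pair the second gives a point $p_\alpha$. Add to $T'_\alpha$ the half of $O(p_\alpha)$ that contains $p_\alpha$ if $s(\alpha)=1$, and the other half if $s(\alpha)=0$; keep $\Pi_{\alpha+1}=\Pi'_\alpha$. By the second part of Lemma~\ref{lem:decide} the new pair is good, and it is a finite extension of $(T_\alpha,\Pi_\alpha)$. The proof of Theorem~\ref{thm:main} goes through and yields a Hamel base $H_s$ with $h(H_s)=\mathbb{R}\setminus H_s$. Since decisions are never changed, $p_\alpha\in H_s$ if and only if $s(\alpha)=1$. If $s\ne s'$ and $\alpha$ is least with $s(\alpha)\ne s'(\alpha)$, the two runs agree up to the choice of $p_\alpha$, and $p_\alpha$ lies in exactly one of $H_s,H_{s'}$. So there are $2^{\mathfrak{c}}$ different sets $H_s$.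

Finally, a set $A\subseteq\mathbb{R}$ is homeomorphic to at most $\mathfrak{c}$ subsets of $\mathbb{R}$. Each such subset is the image of a continuous map $A\to\mathbb{R}$; this map is determined by its values on a countable dense subset of $A$; so there are at most $\mathfrak{c}^{\aleph_0}=\mathfrak{c}$ such maps. If the sets $H_s$ fall into $\kappa$ homeomorphism classes, then $2^{\mathfrak{c}}\le\kappa\cdot\mathfrak{c}=\max(\kappa,\mathfrak{c})$. Since $\mathfrak{c}<2^{\mathfrak{c}}$ and $\kappa\le2^{\mathfrak{c}}$, we get $\kappa=2^{\mathfrak{c}}$.
\end{proof}

\begin{thebibliography}{1}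

\bibitem{injective}
\emph{Injective continuous images of Hamel bases},
\texttt{https://www.sav.sk/journals/uploads/0219115910.pdf}.

\end{thebibliography}
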